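\title{Feedback vertex sets, girth and binary linear codes}

\begin{abstract}
Let $G$ be a directed graph on $n$ vertices all of whose directed cycles have length at least $g$, where $1\le g\le n$, and let $\tau(G)$ be the least number of vertices meeting every directed cycle. We prove that there is a binary linear code of length $n$, dimension $\tau(G)$ and minimum distance at least $g$. Consequently $2^{\tau(G)}\le A(n,g(G))$ for every digraph $G$, where $g(G)$ is the directed girth and $A(n,d)$ is the largest size of a binary code of length $n$ and minimum distance $d$. The main tool is the bound $\tau(G)\le (n/g)^2$, which we obtain by counting vertices in the distance layers around a vertex.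
\end{abstract}

\section{Introduction}

Digraphs in this paper are finite. Loops and pairs of opposite arcs are allowed, and \emph{cycle} means directed cycle, so a loop is a cycle of length $1$. A \emph{feedback vertex set} of a digraph $G$ is a set of vertices that meets every cycle, and $\tau(G)$ is the least size of such a set. If $G$ has $n$ vertices, its \emph{girth} $g(G)$ is the least length of a cycle, with $g(G)=n+1$ if $G$ has no cycle. The Hamming distance of two words in $\{0,1\}^n$ is the number of coordinates in which they differ, and $A(n,d)$ is the largest size of a set $X\subseteq\{0,1\}^n$ in which any two distinct words have Hamming distance at least $d$. It is conjectured in \cite{FDS} that every $n$-vertex digraph $G$ satisfies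
\begin{equation}\label{eq:conj}
2^{\tau(G)}\le A(n,g(G)).
\end{equation}
We prove this conjecture.

The two sides of \eqref{eq:conj} bound the same quantity. Let $G$ have vertex set $\{1,\dots,n\}$, and let $F\colon\{0,1\}^n\to\{0,1\}^n$ be a map whose coordinate $F_v(x)$ depends only on the $x_u$ with $u\to v$ an arc of $G$. Let $x\ne y$ be fixed points of $F$ and let $D$ be the set of coordinates where they differ. For $v\in D$ we have $F_v(x)\neq F_v(y)$, so $v$ has an in-neighbor in $D$, and walking backward along such arcs we find a cycle inside $D$. Hence $D$ meets every feedback vertex set, so a fixed point is determined by its values on a minimum one, and $F$ has at most $2^{\tau(G)}$ fixed points. Also $|D|\ge g(G)$, so $F$ has at most $A(n,g(G))$ fixed points. Inequality \eqref{eq:conj} says that the first bound is never weaker than the second.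

The simplest digraphs give equality, each time with a linear code. If $G$ is acyclic, both sides are $1$. A cycle of length $n$ has $\tau=1$, $g=n$, and $A(n,n)=2$ is attained by $\{0\cdots0,1\cdots1\}$. With a loop at every vertex, $\tau=n$, $g=1$ and $A(n,1)=2^n$. The loopless digraph with all arcs has $\tau=n-1$, $g=2$, and $A(n,2)=2^{n-1}$ is attained by the words of even weight. There is also an undirected analogue in which the code is visible. In an undirected graph with $m$ edges, the edge sets meeting every vertex an even number of times form a linear code of length $m$. A nonempty such set contains a cycle, so the minimum distance is the girth, and the dimension is the number of edges outside a spanning forest, which is the least number of edges meeting every cycle. All this suggests that \eqref{eq:conj} holds with a linear code.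

An \emph{$[n,k,d]$ code} is a $k$-dimensional subspace of $\mathbb F_2^n$ in which every nonzero word has at least $d$ nonzero coordinates (has \emph{weight} at least $d$); for $k=0$ this is no condition. The distance of two words is the weight of their sum, so an $[n,k,d]$ code shows $2^k\le A(n,d)$.

\begin{theorem}\label{thm:main}
Let $1\le g\le n$ and let $G$ be an $n$-vertex digraph all of whose cycles have length at least $g$. Then an $[n,\tau(G),g]$ code exists. Consequently $2^{\tau(G)}\le A(n,g(G))$ for every digraph $G$.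
\end{theorem}

The construction from the undirected case does not carry over: two long directed cycles may differ in a single vertex, and then the sum of their characteristic vectors has weight $2$. We therefore do not build the code from $G$. We bound $\tau(G)$ from above in terms of $n$ and $g$ alone, and we exhibit codes whose dimension reaches the bound. The main bound is the following; a single cycle of length $g$ attains it.

\begin{theorem}\label{thm:quad}
If all cycles of an $n$-vertex digraph $G$ have length at least $g$, then $\tau(G)\le (n/g)^2$.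
\end{theorem}

Even girth reduces to odd girth, so let $g=2t+1$. For $g\ge19$ the proof of Theorem~\ref{thm:main} splits into three ranges of $n$. For $n\le\sqrt{13}\,g$ we have $\tau\le12$, and codes assembled from a few classical ones suffice. For $\sqrt{13}\,g<n<g^2/2$ a greedy code has dimension at least $\lfloor n^2/g^2\rfloor$. For larger $n$ Theorem~\ref{thm:quad} weakens, and it is empty once $n\ge g^2$. But at $n\approx g^2/2$ it gives $n-\tau\ge n-n^2/g^2\approx g^2/4$, and from there on each doubling of $n$ raises the lower bound on $n-\tau$ by $t$, exactly as it raises the redundancy of a BCH code of distance $2t+1$. For $5\le g\le17$ these ranges leave gaps, which we close with specific codes and, for $g\le11$, with a finer count.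

Section~\ref{sec:layers} introduces distance layers and settles girth $3$. Section~\ref{sec:quad} proves Theorem~\ref{thm:quad}, Section~\ref{sec:codes} collects the codes, Section~\ref{sec:ranges} treats the three ranges, and Section~\ref{sec:small} treats $5\le g\le17$.

\section{Distance layers}\label{sec:layers}

Fix an integer $g\ge1$ and call a digraph \emph{admissible} if all its cycles have length at least $g$. Subgraphs of admissible digraphs are admissible. Put
\[
f(n)=\max\{\tau(G): G \text{ admissible on } n \text{ vertices}\},\quad \mu(n)=n-f(n),\quad N_k=\min\{n: f(n)\ge k\},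
\]
with $f(0)=0$. A vertex set is \emph{acyclic} if it contains no cycle, that is, if its complement is a feedback vertex set. Thus every admissible $n$-vertex digraph has an acyclic set of size $\mu(n)$, and in an \emph{extremal} one (with $\tau=f(n)$) no acyclic set is larger. Adding an isolated vertex, or deleting a vertex, shows $f(n)\le f(n+1)\le f(n)+1$. So $f$ and $\mu$ are nondecreasing, and $f(n)\ge k$ if and only if $n\ge N_k$. There is no cycle when $n<g$, so $\mu(n)=n$ for $n<g$ and $N_1=g$; disjoint cycles show $N_k\le kg$.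

Call the pair $(g,n)$ with $n\ge g$ \emph{good} if an $[n,f(n),g]$ code exists. Since a subspace of a code is a code, Theorem~\ref{thm:main} says that all pairs are good.

All our bounds on $f$ come from one construction. Let $G$ be admissible on $n$ vertices with vertex set $V$, and let $v$ lie on a cycle. Let $L_i$ be the set of vertices at distance $i$ from $v$ (the length of a shortest directed path from $v$), and put $B_i=L_0\cup\dots\cup L_i$ and $b_i=|B_i|$.

\begin{lemma}\label{lem:layers}
For $0\le i\le g-1$, every cycle through $v$ meets $L_i$; in particular $L_i\neq\emptyset$. For $1\le i\le g-1$,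
\begin{equation}\label{eq:cut}
\tau(G)\le |L_i|+f(b_{i-1})+f(n-b_i),
\end{equation}
and $G$ has an acyclic set of size $\mu(b_{i-1})+\mu(n-b_i)$.
\end{lemma}

\begin{proof}
Let $u$ be the predecessor of $v$ on a cycle $C$. A shortest path from $v$ to $u$ and the arc $u\to v$ form a cycle, so $u$ has distance at least $g-1$ from $v$. Along $C$ the distance from $v$ starts at $0$ and rises by at most $1$ per step, so it takes every value $0,\dots,g-1$. Next, an arc leaving $B_{i-1}$ ends in $L_i$, so every cycle of $G-L_i$ lies in $B_{i-1}$ or in $V\setminus B_i$. The union of an acyclic subset of $B_{i-1}$ and one of $V\setminus B_i$ is therefore acyclic. These can be taken of sizes $\mu(b_{i-1})$ and $\mu(n-b_i)$, and the complement of their union has size $|L_i|+f(b_{i-1})+f(n-b_i)$.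
\end{proof}

The girth enters here and only through this lemma: it supplies $g-1$ disjoint layers, each of which cuts all cycles through $v$. One of them is small.

\begin{lemma}\label{lem:peel}
For $g\ge2$ and $n\ge1$ we have $\mu(n)\ge1+\mu\bigl(n-1-\lfloor\frac{n-1}{g-1}\rfloor\bigr)$.
\end{lemma}

\begin{proof}
Let $G$ be extremal. If $G$ is acyclic, then $\mu(n)=n$ and the right side is at most $n$. Otherwise take $v$ on a cycle. The sets $L_1,\dots,L_{g-1}$ are disjoint and avoid $v$, so some $L_i$ has at most $\lfloor\frac{n-1}{g-1}\rfloor$ elements. No cycle of $G-L_i$ contains $v$, so $v$ together with any acyclic set of $G-L_i-v$ is acyclic.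
\end{proof}

Girth $3$ shows the method in its simplest form.

\begin{proposition}\label{prop:three}
Every pair $(3,n)$ is good.
\end{proposition}

\begin{proof}
For $g=3$ Lemma~\ref{lem:peel} reads $\mu(n)\ge1+\mu(\lfloor n/2\rfloor)$. With $\mu(0)=0$, induction gives $\mu(n)\ge r$, where $r=\lfloor\log_2n\rfloor+1$ is the number of binary digits of $n$. So $f(n)\le n-r$. Since $n\le2^r-1$, there are distinct nonzero vectors $h_1,\dots,h_n\in\mathbb F_2^r$. The words $c$ with $\sum_ic_ih_i=0$ form a space of dimension at least $n-r$, and it has no word of weight $1$ or $2$ because no $h_i$ vanishes and no two coincide.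
\end{proof}

The two sides match because doubling $n$ adds $1$ both to the bound on $\mu(n)$ and to the number $r$ of linear conditions. For distance $2t+1$ a BCH code needs $t$ more conditions per doubling (Lemma~\ref{lem:bch}), and the graph side keeps pace.

\begin{lemma}\label{lem:double}
Let $g=2t+1$ with $t\ge2$. Then $\mu(2n)\ge\mu(n)+t$ for all $n\ge8t$.
\end{lemma}

\begin{proof}
Put $x_0=2n$ and $x_{j+1}=x_j-1-\lfloor\frac{x_j-1}{2t}\rfloor\ge x_j(1-\frac1{2t})-1$. By induction $x_j\ge2n(1-\frac1{2t})^j-j$. The function $s\ln(1-\frac1s)$ is increasing for $s>1$, since its derivative is $\frac1{s-1}-\ln(1+\frac1{s-1})\ge0$. Hence $(1-\frac1{2t})^{2t}\ge(\frac34)^4$ and $(1-\frac1{2t})^t\ge\frac9{16}$, so $x_t\ge\frac98n-t\ge n$. Applying Lemma~\ref{lem:peel} $t$ times gives $\mu(2n)\ge t+\mu(x_t)\ge t+\mu(n)$.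
\end{proof}

What is missing for $t\ge2$ is a starting value: some $n_1\ge8t$ at which $\mu(n_1)$ is already about $t\log_2n_1$, and a treatment of all $n<n_1$. Theorem~\ref{thm:quad} provides both for large $g$.

\section{The quadratic bound}\label{sec:quad}

Theorem~\ref{thm:quad} is equivalent to $N_k\ge\sqrt k\,g$ for all $k\ge1$, and we argue by induction on $k$. If $\tau(G)\ge k$, then \eqref{eq:cut} gives $|L_i|\ge k-f(b_{i-1})-f(n-b_i)$. Lower bounds on $N_1,\dots,N_{k-1}$ are upper bounds on $f$, so the layers must be large, and $g$ of them must fit into $n$ vertices. The difficulty lies at the two ends: for the first layers $f(n-b_i)$ may be $k-1$, and the inequality says only $|L_i|\ge1$. Layers of size one do occur, for instance along a path whose inner vertices have in-degree and out-degree $1$. We remove them by merging such vertices into one vertex that carries a weight.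

\subsection{Bypassing and blowing up}

To \emph{bypass} a loopless vertex $v$ of a digraph $H$, delete $v$ and add every arc $u\to w$ with $u\to v\to w$ in $H$ (a loop if $u=w$). Arcs of the resulting digraph $H'$ that are not arcs of $H$ are called \emph{new}.

\begin{lemma}\label{lem:bypass}
We have $\tau(H')\ge\tau(H)$. If a cycle $C'$ of $H'$ uses exactly $p\ge1$ new arcs, then $H$ has $p$ cycles through $v$ that are pairwise disjoint apart from $v$ and whose vertices other than $v$ are exactly the vertices of $C'$.
\end{lemma}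

\begin{proof}
Let $F'$ be a feedback vertex set of $H'$. A cycle of $H$ avoiding $v$ is a cycle of $H'$. A cycle of $H$ through $v$ has length at least $2$, and skipping $v$ turns it into a cycle of $H'$. In both cases it meets $F'$, so $\tau(H)\le|F'|$. For the second claim, delete the $p$ new arcs from $C'$. This leaves $p$ disjoint paths of $H-v$ covering $C'$; each starts at an out-neighbor of $v$ and ends at an in-neighbor of $v$, so $v$ closes it to a cycle of $H$.
\end{proof}

A \emph{weighted digraph} is a pair $(H,\omega)$ with $\omega\colon V(H)\to\mathbb Z_{>0}$; the weight of a vertex set is the sum of its weights. Its \emph{blow-up} replaces each vertex $x$ by a path $x^1\to\dots\to x^{\omega(x)}$ and each arc $x\to y$ by the arc $x^{\omega(x)}\to y^1$. A cycle of the blow-up that meets the path of $x$ traverses all of it, so the cycles of $H$ and of the blow-up correspond bijectively and weight becomes length. The value of $\tau$ is the same: a feedback vertex set $F$ of $H$ gives the set $\{x^1:x\in F\}$, and a feedback vertex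 set of the blow-up projects to one of $H$.

\begin{lemma}\label{lem:reduced}
Let $k\ge2$ and $n=N_k$. There is a weighted digraph $(H,\omega)$ of total weight $n$, with $\tau(H)\ge k$ and all cycles of weight at least $g$, in which every vertex lies on a cycle and there are no distinct vertices $v,x$ such that every cycle through $v$ contains $x$.
\end{lemma}

\begin{proof}
Consider weighted digraphs of total weight at most $n$ with $\tau\ge k$ and all cycles of weight at least $g$. An extremal digraph on $n$ vertices with all weights $1$ is one. Choose $(H,\omega)$ with fewest vertices. Its blow-up is admissible with $\tau\ge k$, so the total weight is at least $N_k=n$. A vertex on no cycle could be deleted. Suppose every cycle through $v$ contains $x\ne v$. Then $v$ has no loop. Bypass $v$, put $\omega'(x)=\omega(x)+\omega(v)$ and $\omega'=\omega$ elsewhere. A cycle of $H'$ without new arcs is a cycle of $H$, and its weight has not decreased. A cycle $C'$ with $p\ge1$ new arcs comes from $p$ cycles through $v$ as in Lemma~\ref{lem:bypass}.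 All of them contain $x$ and they share only $v$, so $p=1$, $x\in C'$, and $\omega'(C')=\omega(C')+\omega(v)$ is the weight of a cycle of $H$, hence at least $g$. The total weight is unchanged and $\tau(H')\ge k$, which contradicts the choice of $H$.
\end{proof}

\begin{lemma}\label{lem:two}
Let $k\ge2$ and $n=N_k$. There are an admissible $n$-vertex digraph $G$ with $\tau(G)\ge k$, a vertex on a cycle of $G$, and an integer $w$ with $1\le w\le n-N_{k-1}$, such that the layers from that vertex satisfy $|L_i|=1$ for $i<w$ and $|L_i|\ge2$ for $w\le i\le g-1$.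
\end{lemma}

\begin{proof}
Let $G$ be the blow-up of $(H,\omega)$ from Lemma~\ref{lem:reduced}, let $v\in V(H)$, $w=\omega(v)$, and take layers from $v^1$. Then $L_i=\{v^{i+1}\}$ for $i<w$. Let $w\le i\le g-1$. By Lemma~\ref{lem:layers}, $L_i$ is nonempty and meets every cycle through $v^1$. If $L_i=\{x^j\}$, then $x\ne v$ because the $v^j$ lie in earlier layers, and every cycle of $H$ through $v$ contains $x$, which is excluded. Finally, $v^2,\dots,v^w$ lie on no cycle of $G-v^1$, so deleting $v^1,\dots,v^w$ leaves an admissible digraph on $n-w$ vertices with $\tau\ge k-1$. Thus $n-w\ge N_{k-1}$.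
\end{proof}

\begin{example}\label{ex:two}
The case $k=2$ follows at once. Here $w\le n-g$. If $w\le g$, counting the layers $L_0,\dots,L_{g-1}$ gives $n\ge w+2(g-w)=2g-w\ge3g-n$; if $w>g$, then $n\ge w+g>2g$. Hence $N_2\ge\frac32g$. For even $g$ this is sharp: take three vertices of weight $g/2$ with all six arcs between them, where $\tau=2$. The matching code repeats each coordinate of $\{000,011,101,110\}$ exactly $g/2$ times.
\end{example}

\subsection{An integral inequality}

For larger $k$ the lower bound on a layer depends on its position. We count layers by letting each vertex contribute the reciprocal of a lower bound for the size of its layer, and we rescale by $g$ so that the resulting inequality does not depend on $g$.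

\begin{lemma}\label{lem:integral}
Let $k\ge2$ and let $1=\nu_1\le\dots\le\nu_{k-1}$ be reals with $N_j\ge\nu_jg$ for $j<k$. Let $u(z)=\max\{j\le k-1:\nu_j\le z\}$, with $u(z)=0$ for $z<1$, and for $\rho\ge\nu_{k-1}$ put
\[
\Phi_k(\rho)=\tfrac12(\rho-\nu_{k-1})+\int_0^\rho\frac{dx}{\max\bigl(2,\;k-u(x)-u(\rho-x)\bigr)} .
\]
If $\rho\ge\nu_{k-1}$ and $\Phi_k(\rho)<1$, then $N_k>\rho g$.
\end{lemma}

\begin{proof}
As $\rho$ grows, the first term and the interval of integration grow, and the denominator does not, because $u$ is nondecreasing. So $\Phi_k$ is nondecreasing, and it suffices to prove $\Phi_k(n/g)\ge1$ for $n=N_k$.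

Take $G$, $w$ and the layers from Lemma~\ref{lem:two}. Number the vertices $y=1,\dots,n$ in order of distance from the root of the layers, unreachable vertices last. If $y\in L_i$ with $1\le i\le g-1$, then $b_{i-1}\le y-1$ and $n-b_i\le n-y$, so \eqref{eq:cut} gives $|L_i|\ge h_y:=k-f(y-1)-f(n-y)$. For $w\le i\le g-1$ we thus have $|L_i|\ge\max(2,h_y)$ for each $y\in L_i$, and so $\sum_{y\in L_i}1/\max(2,h_y)\ge1$. These layers consist of vertices $y>w$. Summing over them,
\[
g\le w+\sum_{y=w+1}^n\frac1{\max(2,h_y)},
\]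
which also holds when $w\ge g$. For an integer $0\le m\le n-1$ we have $f(m)\le k-1$, and if $f(m)=j\ge1$ then $m\ge N_j\ge\nu_jg$; hence $f(m)\le u(m/g)$. For real $s\in(y-1,y]$ this gives $h_y\ge k-u(s/g)-u((n-s)/g)$. Bound each term of the sum by the integral over $s\in(y-1,y]$, substitute $s=gx$ and divide by $g$. With $\rho=n/g$ and $\theta=w/g$,
\[
1\le\theta+\int_\theta^\rho\frac{dx}{\max(2,\;k-u(x)-u(\rho-x))} .
\]
The integrand is at most $\frac12$, so the right side is nondecreasing in $\theta$, and $\theta\le(n-N_{k-1})/g\le\rho-\nu_{k-1}$. So we may put $\theta=\rho-\nu_{k-1}$. For $0<x<\rho-\nu_{k-1}$ we have $u(\rho-x)=k-1$ and the integrand equals $\frac12$; therefore $\theta+\int_\theta^\rho=\frac\theta2+\int_0^\rho=\Phi_k(\rho)$.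
\end{proof}

\begin{remark}
The $2$ in the denominator is the gain from Lemma~\ref{lem:reduced}, and the term $\frac12(\rho-\nu_{k-1})$ is its price. Without that lemma the same count gives $1\le\int_0^\rho dx/\max(1,k-u(x)-u(\rho-x))$. For $k=2$ and $1\le\rho\le2$ this integral is $(2\rho-2)+\frac12(2-\rho)$, so one gets only $N_2\ge\frac43g$, short of $\sqrt2\,g$.
\end{remark}

\subsection{Evaluating the integral}

\begin{proposition}\label{prop:N}
We have $N_1=g$, $N_2\ge\frac32g$, $N_3\ge\frac{25}{14}g$, and $N_k>\sqrt k\,g$ for all $k\ge4$.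
\end{proposition}

Since $(\frac32)^2>2$ and $(\frac{25}{14})^2=\frac{625}{196}>3$, we get $N_k\ge\sqrt k\,g$ for all $k\ge1$. A digraph as in Theorem~\ref{thm:quad} with $\tau(G)=k\ge1$ has $n\ge N_k$, so Proposition~\ref{prop:N} implies Theorem~\ref{thm:quad}.

\begin{proof}
The case $k=2$ is Example~\ref{ex:two}. We apply Lemma~\ref{lem:integral} for $k=3,4,\dots$ in turn.

\emph{The case $k=3$.} Take $\nu_2=\frac32$ and $\frac32\le\rho<2$. The denominator is $3$ when $x<1$ and $\rho-x<1$, that is, on $(\rho-1,1)$, and $2$ elsewhere. So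
\[
\Phi_3(\rho)=\tfrac12(\rho-\tfrac32)+\tfrac12(2\rho-2)+\tfrac13(2-\rho)=\tfrac76\rho-\tfrac{13}{12},
\]
which is less than $1$ for all $\rho<\frac{25}{14}$.

\emph{The cases $4\le k\le13$.} Take $\nu_1=1$, $\nu_2=1.5$, $\nu_3=1.75$, $\nu_j=\sqrt j$ for $4\le j<k$, and $\rho=\sqrt k$. The integrand is symmetric under $x\mapsto\rho-x$, so the integral is $2I_k$, where $I_k$ is the integral over $(0,\rho/2)$. Put $s_0=0$ and $s_j=\rho-\nu_{k-j}$. On $(s_{j-1},s_j)$ we have $u(\rho-x)=k-j$, so the denominator is $\max(2,j-u(x))$. Since $\rho/2<2$, the value $u(x)$ is $0,1,2,3$ on $(0,1)$, $(1,1.5)$, $(1.5,1.75)$, $(1.75,2)$. Cut $(0,\rho/2)$ at the $s_j$ and at $1$, $1.5$, $1.75$; each piece contributes its length divided by its denominator, and $\Phi_k(\sqrt k)=2I_k+\frac12s_1$. For example, for $k=5$ the cut points are $s_1=.2361$, $s_2=.4861$, $s_3=.7361$, $1$ and $\rho/2=1.1180<s_4$. The index $j$ is $1,2,3,4,4$ on the five pieces and $u(x)$ is $0,0,0,0,1$, so the denominators are $2,2,3,4,3$. Table~\ref{tab:phi} lists all cases. A row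 has at most $13$ terms and each length is off by at most $5\cdot10^{-5}$, so rounding changes $\Phi_k$ by less than $10^{-3}$, and $\Phi_k(\sqrt k)<0.99$ throughout.

\begin{table}[ht]
\centering\small
\begin{tabular}{c p{0.78\textwidth} c}
\hline
$k$ & terms of $I_k$ (length/denominator) & $\Phi_k(\sqrt k)\approx$\\
\hline
4 & .25/2, .25/2, .5/3 & .958\\
5 & .2361/2, .25/2, .25/3, .2639/4, .1180/3 & .981\\
6 & .2134/2, .2361/2, .25/3, .25/4, .0505/5, .2247/4 & .980\\
7 & .1963/2, .2134/2, .2361/3, .25/4, .1042/5, .1458/4, .1771/5 & .976\\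
8 & .1827/2, .1963/2, .2134/3, .2361/4, .1716/5, .0784/4, .25/5, .0858/6 & .967\\
9 & .1716/2, .1827/2, .1963/3, .2134/4, .2361/5, .25/5, .25/6 & .955\\
10 & .1623/2, .1716/2, .1827/3, .1963/4, .2134/5, .0738/6, .1623/5, .25/6, .0877/7, .0811/6 & .945\\
11 & .1543/2, .1623/2, .1716/3, .1827/4, .1963/5, .1329/6, .0806/5, .2361/6, .1834/7, .0666/6, .0917/7 & .934\\
12 & .1475/2, .1543/2, .1623/3, .1716/4, .1827/5, .1816/6, .0146/5, .2134/6, .2361/7, .0359/8, .2141/7, .0179/8 & .922\\
13 & .1414/2, .1475/2, .1543/3, .1623/4, .1716/5, .1827/6, .0402/7, .1561/6, .2134/7, .1305/8, .1056/7, .1444/8, .0528/7 & .912\\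
\hline
\end{tabular}
\caption{The pieces of $(0,\sqrt k/2)$ from left to right, with lengths rounded to four decimals. The first length in each row is $s_1$, and $\Phi_k(\sqrt k)=2I_k+s_1/2$.}\label{tab:phi}
\end{table}

\emph{The cases $k\ge14$.} By induction we may take $\nu_j=\sqrt j$ for all $j<k$. Let $\rho=\sqrt k$. Then $u(z)\le z^2$, and $u=0$ on $[0,1)$. So $k-u(x)-u(\rho-x)$ is at least $\rho^2-(\rho-x)^2=x(2\rho-x)$ for $0<x<1$, and at least $\rho^2-x^2-(\rho-x)^2=2x(\rho-x)$ for $1\le x\le\rho-1$. Put $x_0=\rho-\sqrt{\rho^2-1}=\rho-\nu_{k-1}$, and let $x_1=\rho-\sqrt{\rho^2-2}=2/(\rho+\sqrt{\rho^2-2})<1$ be the point where $x(2\rho-x)=2$. Using the denominator $2$ on $(0,x_1)$ and the symmetry of the integrand,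
\[
\Phi_k(\rho)\le\frac{x_0}2+2\Bigl[\frac{x_1}2+\int_{x_1}^1\frac{dx}{x(2\rho-x)}\Bigr]+\int_1^{\rho-1}\frac{dx}{2x(\rho-x)} .
\]
An antiderivative of $\frac1{x(a-x)}$ is $\frac1a\ln\frac x{a-x}$, and $\frac{x_1}{2\rho-x_1}=\frac{x_1^2}2$. So the two integrals are $\frac1{2\rho}\ln\frac2{x_1^2(2\rho-1)}$ and $\frac1\rho\ln(\rho-1)$, and
\[
\Phi_k(\rho)\le T(\rho):=\frac{x_0}2+x_1+\frac{\ln q}\rho,\qquad q=\frac{(\rho-1)\bigl(\rho+\sqrt{\rho^2-2}\bigr)^2}{2(2\rho-1)} .
\]
We show that $T$ decreases for real $\rho\ge\sqrt{14}$. Both $x_0=1/(\rho+\sqrt{\rho^2-1})$ and $x_1$ decrease. Logarithmic differentiation gives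
\[
\rho\,\frac{q'}q=\frac{\rho}{(\rho-1)(2\rho-1)}+\frac{2\rho}{\sqrt{\rho^2-2}}=\frac1{2\rho-3+1/\rho}+\frac2{\sqrt{1-2/\rho^2}},
\]
which is positive and decreasing. At $\rho=\sqrt{14}$ it equals $.2105\ldots+2.1602\ldots<2.372$, while $q=10.978\ldots$ and $2.395<\ln q<2.396$. Since $\ln q$ increases, $\ln q>\rho q'/q$ for all $\rho\ge\sqrt{14}$, and so $(\ln q/\rho)'=(\rho q'/q-\ln q)/\rho^2<0$. Finally $T(\sqrt{14})\le.0681+.2776+.6404<1$.
\end{proof}

\begin{remark}
The stronger bounds for $k=2,3$ are needed in the induction. With $\nu_2=\sqrt2$ and $\nu_3=\sqrt3$ the row $k=5$ becomes $.2361/2$, $.2679/2$, $.3178/3$, $.1781/4$, $.1180/3$, and $\Phi_5(\sqrt5)\approx1.002>1$.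
\end{remark}

We use Proposition~\ref{prop:N} below in the forms
\begin{equation}\label{eq:Q}
f(n)\le\lfloor n^2/g^2\rfloor\quad(n\ge0),\qquad\qquad N_k\ge\lfloor\sqrt k\,g\rfloor+1\quad(k\ge4).
\end{equation}

\section{The codes}\label{sec:codes}

\subsection{Operations}
From an $[n,k,d]$ code we obtain the following codes. \emph{Padding} with a zero coordinate gives $[n+1,k,d]$, and a subspace gives $[n,k-1,d]$. \emph{Shortening} keeps the words that vanish in the last coordinate, a subspace of dimension at least $k-1$, and deletes that coordinate; this gives $[n-1,k-1,d]$. \emph{Puncturing} deletes a coordinate; for $d\ge2$ this is injective and gives $[n-1,k,d-1]$. For odd $d$, \emph{extending} appends the sum of all coordinates, which makes all weights even and gives $[n+1,k,d+1]$. \emph{Juxtaposition} of an $[n_1,k,d_1]$ code and an $[n_2,k,d_2]$ code takes the words $(c,\varphi(c))$ for a linear isomorphism $\varphi$ between them; it gives $[n_1+n_2,k,d_1+d_2]$ and is written with a vertical bar.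

\begin{lemma}\label{lem:use}
Suppose an $[m,k,g]$ code exists, and let $n\ge g$. Then $(g,n)$ is good in each of the following cases: \textup{(P)} $n\ge m$ and $f(n)\le k$; \textup{(S)} $n\le m$ and $\mu(n)\ge m-k$; \textup{(N)} $m\le N_k$ and $f(n)=k$.
\end{lemma}

\begin{proof}
In case (P), pad and take a subspace. In case (S), $f(n)=n-\mu(n)\le k-(m-n)$, and shortening $m-n$ times gives an $[n,k-(m-n),g]$ code. In case (N), $n\ge N_k\ge m$ and (P) applies.
\end{proof}

\subsection{BCH codes}

\begin{lemma}\label{lem:bch}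
Let $J$ be a set of residues modulo $2^r-1$ that is closed under $j\mapsto2j$ and contains $1,\dots,d-1$. Then a $[2^r-1,\,2^r-1-|J|,\,d]$ code exists. In particular, if $tr<n\le2^r-1$, then an $[n,n-tr,2t+1]$ code exists.
\end{lemma}

\begin{proof}
Index the coordinates by the nonzero $\alpha\in\mathbb F_{2^r}$ and put $S_j(c)=\sum_\alpha c_\alpha\alpha^j$, which depends only on $j$ modulo $2^r-1$. Let $C$ be the space of binary $c$ with $S_j(c)=0$ for all $j\in J$. Since $S_{2j}(c)=S_j(c)^2$, one condition suffices for each orbit of doubling. If the orbit of $j$ has size $m$, then each $\alpha^j$ lies in the subfield $\{z:z^{2^m}=z\}$, which has at most $2^m$ elements, so $S_j(c)=0$ amounts to at most $m$ linear conditions over $\mathbb F_2$. Hence $\dim C\ge2^r-1-|J|$. Suppose $c\in C$ has support $\{\alpha_1,\dots,\alpha_w\}$ with $1\le w\le d-1$. Then $S_1(c)=\dots=S_w(c)=0$ says that the all-one vector is in the kernel of the matrix $(\alpha_i^j)_{1\le j,i\le w}$. Its determinant is $\alpha_1\cdots\alpha_w$ times a Vandermonde determinant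 of distinct elements, which is nonzero, a contradiction. For the last claim let $J$ be the union of the orbits of $1,3,\dots,2t-1$. It contains $1,\dots,2t$, and each orbit has at most $r$ elements since $2^r\equiv1$. Now shorten.
\end{proof}

\begin{proposition}\label{prop:B}
Let $g=2t+1$.
\begin{itemize}
\item[\textup{(B)}] If $g\le n\le2^r-1$ and $\mu(n)\ge tr$, then $(g,n)$ is good.
\item[\textup{(C)}] If $t\ge2$, $n_1\ge8t$ and $\mu(n_1)\ge t(1+\lceil\log_2n_1\rceil)$, then $(g,n)$ is good for all $n\ge n_1$.
\end{itemize}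
\end{proposition}

\begin{proof}
(B) Since $f(n)\ge1$, we have $n>\mu(n)\ge tr$, and $f(n)\le n-tr$. Apply Lemma~\ref{lem:bch}.

(C) Let $2^jn_1\le n<2^{j+1}n_1$ and $r=\lceil\log_2(n+1)\rceil$. Then $n\le2^r-1$, and $n+1\le2^{j+1}n_1$ gives $r\le j+1+\lceil\log_2n_1\rceil$. By Lemma~\ref{lem:double}, $\mu(n)\ge\mu(2^jn_1)\ge t(1+j+\lceil\log_2n_1\rceil)\ge tr$. Apply (B).
\end{proof}

The case $t=1$ of Lemma~\ref{lem:bch} gives the Hamming codes $[7,4,3]$, $[15,11,3]$, $[31,26,3]$, and $t=2$ gives $[15,7,5]$ and $[31,21,5]$. Short orbits and coincidences between orbits give better codes than the general count. Modulo $15$, the orbits $\{1,2,4,8\}$, $\{3,6,12,9\}$, $\{5,10\}$ contain $1,\dots,6$ and give $[15,5,7]$, which extends to $[16,5,8]$. Modulo $31$, the orbits $\{1,2,4,8,16\}$, $\{3,6,12,24,17\}$, $\{5,10,20,9,18\}$, $\{7,14,28,25,19\}$ contain $1,\dots,10$ and give $[31,11,11]$. Modulo $63$, consider the orbits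
\begin{gather*}
\{1,2,4,8,16,32\},\ \{3,6,12,24,48,33\},\ \{5,10,20,40,17,34\},\ \{7,14,28,56,49,35\},\\
\{9,18,36\},\ \{11,22,44,25,50,37\},\ \{13,26,52,41,19,38\},\ \{15,30,60,57,51,39\}.
\end{gather*}
The first five, six, seven and eight of them have $27$, $33$, $39$, $45$ elements in total and contain all residues from $1$ to $10$, $12$, $14$, $20$ respectively. They give
\[
[63,36,11],\qquad[63,30,13],\qquad[63,24,15],\qquad[63,18,21].
\]

\subsection{Further small codes}
The whole space is a $[k,k,1]$ code and the even-weight words form a $[k+1,k,2]$ code. Listing the values of each linear functional on $\mathbb F_2^k$ at the nonzero points gives the simplex code $[2^k-1,k,2^{k-1}]$; we use $[3,2,2]$, $[7,3,4]$, $[15,4,8]$ and the punctured codes $[6,3,3]$, $[14,4,7]$. On three points $a,b,a+b$ a functional takes the value $1$ zero or two times, so deleting these coordinates from $[15,4,8]$ gives $[12,4,6]$, and puncturing gives $[11,4,5]$. Finally we use one code without constructing it: the binary Golay code $[23,12,7]$, with its extension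 $[24,12,8]$.

\subsection{Greedy codes}
Let $H(x)=-x\log_2x-(1-x)\log_2(1-x)$ be the binary entropy function; it increases on $(0,\frac12)$.

\begin{lemma}[Varshamov's bound]\label{lem:greedy}
Let $d\ge3$ and $x=\frac{d-2}{n-1}\le\frac12$. Then an $[n,K,d]$ code exists for some integer $K\ge(n-1)(1-H(x))$.
\end{lemma}

\begin{proof}
Put $\gamma=d-2$. For $i\le\gamma$ we have $x^i(1-x)^{n-1-i}\ge x^\gamma(1-x)^{n-1-\gamma}=2^{-(n-1)H(x)}$, because $x\le1-x$. By the binomial theorem,
\[
1\ge\sum_{i\le\gamma}\binom{n-1}ix^i(1-x)^{n-1-i}\ge2^{-(n-1)H(x)}\sum_{i\le\gamma}\binom{n-1}i .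
\]
So $\sum_{i\le\gamma}\binom{n-1}i<2^r$ for $r=\lfloor(n-1)H(x)\rfloor+1$. Choose $h_1,\dots,h_n\in\mathbb F_2^r$ in turn so that no $h_j$ is a sum of at most $\gamma$ earlier vectors, the empty sum included; fewer than $2^r$ vectors are forbidden at each step. Then no nonempty set of at most $d-1$ of the $h_j$ sums to zero, since otherwise the one with the largest index would have been forbidden. The words $c$ with $\sum_jc_jh_j=0$ form a code of distance at least $d$ and dimension at least $K=n-r\ge(n-1)(1-H(x))$.
\end{proof}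

\section{Odd girth and the three ranges of $n$}\label{sec:ranges}

\begin{lemma}\label{lem:even}
Let $g\ge2$ be even and $n\ge g$. If $(g-1,n-1)$ is good, then $(g,n)$ is good.
\end{lemma}

\begin{proof}
Let $G$ be an $n$-vertex digraph with all cycles of length at least $g$. It has no loops; bypass any vertex. By Lemma~\ref{lem:bypass}, a cycle of the result $G'$ with $p\ge1$ new arcs has length at least $p(g-1)$, and $\tau(G')\ge\tau(G)$. So all cycles of $G'$ have length at least $g-1$, an $[n-1,\tau(G),g-1]$ code exists, and it extends to an $[n,\tau(G),g]$ code because $g-1$ is odd.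
\end{proof}

The pairs $(1,n)$ are good by the code $[n,n,1]$, and the pairs $(3,n)$ by Proposition~\ref{prop:three}. From now on $g=2t+1\ge5$ is odd and $n\ge g$.

\subsection{Small dimension}

\begin{lemma}\label{lem:dim3}
If $f(n)\le3$, then $(g,n)$ is good, except possibly when $g=5$, $f(n)=3$ and $n\le9$.
\end{lemma}

\begin{proof}
We use Lemma~\ref{lem:use} and Proposition~\ref{prop:N}. For $f(n)=1$ take the repetition code $[g,1,g]$. For $f(n)=2$ we have $n\ge\lceil\frac32g\rceil=\frac{3g+1}2$, and $\frac{g-1}2$ copies of $[3,2,2]$ juxtaposed with $[2,2,1]$ give a $[\frac{3g+1}2,2,g]$ code. Let $f(n)=3$, so $n\ge\frac{25}{14}g$. If $g=4q+3$, then $q$ copies of $[7,3,4]$ and one of $[6,3,3]$ give $[7q+6,3,g]$, and $\frac{25}{14}g=\frac{100q+75}{14}>7q+5$. If $g=4q+1$, then $q$ copies of $[7,3,4]$ and one of $[3,3,1]$ give $[7q+3,3,g]$, and $\frac{25}{14}g=\frac{100q+25}{14}>7q+2$ for $q\ge2$. For $q=1$ the code is $[10,3,5]$.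
\end{proof}

\begin{lemma}\label{lem:dim12}
Let $f(n)=k$. Then $(g,n)$ is good if $g\ge15$, $4\le k\le12$ and $(g,k)\ne(17,12)$, and also if $g=13$ and $4\le k\le10$.
\end{lemma}

\begin{proof}
By \eqref{eq:Q} and Lemma~\ref{lem:use}(N) it suffices to find a code of dimension $k$, distance $g$ and length at most $\lfloor\sqrt k\,g\rfloor+1$. Write $g=8q+r$ with $r\in\{1,3,5,7\}$ and juxtapose $q$ copies of an $[a_k,k,8]$ code with an $[\ell_k(r),k,r]$ code. The lengths are in the upper part of Table~\ref{tab:dim}. For distance $8$ we use $[15,4,8]$, $[16,5,8]$ and shortenings of $[24,12,8]$; for distance $1$, $[k,k,1]$; for distance $3$, $[7,4,3]$ and shortenings of $[15,11,3]$ and $[31,26,3]$; for distance $5$, $[11,4,5]$ and shortenings of $[15,7,5]$ and $[31,21,5]$; for distance $7$, $[14,4,7]$, $[15,5,7]$ and shortenings of $[23,12,7]$.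

The inequality $qa_k+\ell_k(r)\le\lfloor\sqrt k\,g\rfloor+1$ passes from $g$ to $g+8$, because $a_k\le8\sqrt k$: indeed $15^2\le256$, $16^2\le320$, and $(k+12)^2\le64k$ for $6\le k\le12$, as this holds at both ends and the left side is convex. The lower part of Table~\ref{tab:dim} verifies the inequality for $g=15,17,19,21$, one value in each odd residue class modulo $8$, except for $(g,k)=(17,12)$. For $k=12$ and $r=1$ we start at $g=25$, where $3\cdot24+12=84\le87=\lfloor25\sqrt{12}\rfloor+1$. For $g=13$ we use the same construction for $k\le7$, and for $8\le k\le10$ the code $[k+20,k,11]\,|\,[k+1,k,2]=[2k+21,k,13]$, whose first factor is a shortening of $[31,11,11]$.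
\end{proof}

\begin{table}[ht]
\centering\small
\begin{tabular}{l|ccccccccc}
\hline
$k$&4&5&6&7&8&9&10&11&12\\
\hline
$a_k$&15&16&18&19&20&21&22&23&24\\
$\ell_k(1)$&4&5&6&7&8&9&10&11&12\\
$\ell_k(3)$&7&9&10&11&12&13&14&15&17\\
$\ell_k(5)$&11&13&14&15&18&19&20&21&22\\
$\ell_k(7)$&14&15&17&18&19&20&21&22&23\\
\hline
$g=13$&26/27&29/30&32/32&34/35&37/37&39/40&41/42&&\\
$g=15$&29/31&31/34&35/37&37/40&39/43&41/46&43/48&45/50&47/52\\
$g=17$&34/35&37/39&42/42&45/45&48/49&51/52&54/54&57/57&(60/59)\\
$g=19$&37/39&41/43&46/47&49/51&52/54&55/58&58/61&61/64&65/66\\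
$g=21$&41/43&45/47&50/52&53/56&58/60&61/64&64/67&67/70&70/73\\
\hline
\end{tabular}
\caption{Upper part: lengths of codes of dimension $k$ and distance $8$, $1$, $3$, $5$, $7$. Lower part: the length of the constructed code of dimension $k$ and distance $g$, followed by the lower bound $\lfloor\sqrt k\,g\rfloor+1$ for $N_k$.}\label{tab:dim}
\end{table}

Several entries of Table~\ref{tab:dim} are equalities, so with these codes the bound \eqref{eq:Q} is used at full strength.

\subsection{The middle range}

\begin{proposition}\label{prop:middle}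
Let $g\ge17$ and $\sqrt{13}\,g<n\le\frac{g^2-1}2$, and let $n\ge75$ if $g=17$. Then $(g,n)$ is good.
\end{proposition}

\begin{proof}
Put $\gamma=g-2\ge15$ and $x=\frac\gamma{n-1}$. Since $n-1>\sqrt{13}\,g-1>\sqrt{13}\,\gamma$, we have $x<1/\sqrt{13}<0.28$. Let $K$ be as in Lemma~\ref{lem:greedy} with $d=g$. If $(n-1)(1-H(x))>n^2/g^2-1$, then the integer $K$ is at least $\lfloor n^2/g^2\rfloor\ge f(n)$ and we are done. Substituting $n-1=\gamma/x$, $n=(\gamma+x)/x$ and multiplying by $x^2$, we must show
\[
D(x):=\gamma x(1-H(x))+x^2-\Bigl(\frac{\gamma+x}{\gamma+2}\Bigr)^2>0 .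
\]

The function $D$ is concave on $(0,0.28]$. Indeed $H'(x)=\log_2\frac{1-x}x$ and $H''(x)=-\frac1{x(1-x)\ln2}$, so
\[
\bigl(x(1-H(x))\bigr)''=-2\log_2\frac{1-x}x+\frac1{(1-x)\ln2}.
\]
This is increasing in $x$, and at $x=0.28$ it is at most $-2.72+2.01<-0.7$. Hence $D''<-0.7\cdot15+2<0$. It suffices to check $D>0$ at both ends of an interval in $(0,0.28]$ that contains all values of $x$ that occur.

\emph{Right end.} For $g=17$ we have $x\le\frac{15}{74}<\frac3{14}$; here $H(\frac3{14})<.7496$ and $D(\frac3{14})\ge.804+.045-.802>0$. For $g=19$ we have $n\ge69$, so $x\le\frac{17}{68}=\frac14$; here $H(\frac14)<.81128$ and $D(\frac14)\ge.802+.062-.825>0$. For $g\ge21$ take $x=1/\sqrt{13}$, where $H(x)<.852$, $x(1-H(x))\ge.0410$ and $x^2\ge.076$. Then $D\ge.779+.076-.843>0$ for $\gamma=19$, $D\ge.861+.076-.856>0$ for $\gamma=21$, and $D\ge.943+.076-1>0$ for $\gamma\ge23$.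

\emph{Left end.} The smallest $x$ corresponds to $n=\frac{g^2-1}2$, that is, $x=\frac{2\gamma}{(\gamma+2)^2-3}=\frac2{\gamma+4+1/\gamma}$. Then $(\gamma+2)^2\gamma x>2\gamma^2$ and $2\gamma x<4$, so
\[
(\gamma+2)^2D(x)\ge2\gamma^2(1-H(x))+(\gamma+2)^2x^2-\gamma^2-2\gamma x-x^2\ge\gamma^2(1-2H(x))-4 .
\]
As $x$ decreases in $\gamma$, we have $x\le\frac{30}{286}$ and $H(x)\le.485$, so the right side is at least $225\cdot0.03-4>0$.
\end{proof}

\subsection{The large range}

\begin{proposition}\label{prop:large}
Let $g=2t+1\ge15$. Then $(g,n)$ is good for all $n\ge\frac{g^2-1}2$.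
\end{proposition}

\begin{proof}
Put $n_1=\frac{g^2-1}2=2t(t+1)\ge8t$. By \eqref{eq:Q},
\[
\mu(n_1)\ge\frac{n_1(g^2-n_1)}{g^2}=\frac{(g^2-1)(g^2+1)}{4g^2}>\frac{g^2-1}4=t(t+1).
\]
Also $2t(t+1)\le2^t$ for $t\ge7$: this reads $112\le128$ for $t=7$, and the left side grows by the factor $\frac{t+2}t<2$ per step. So $\lceil\log_2n_1\rceil\le t$, and Proposition~\ref{prop:B}(C) applies.
\end{proof}

For odd $g\ge19$ all pairs are now good. If $n\le\sqrt{13}\,g$, then $n<N_{13}$ and $f(n)\le12$, so Lemma~\ref{lem:dim3} or Lemma~\ref{lem:dim12} applies; Propositions~\ref{prop:middle} and~\ref{prop:large} cover all larger $n$.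

\section{Girth $5$ to $17$}\label{sec:small}

For $g\le11$ the bound \eqref{eq:Q} cannot supply the starting value for Proposition~\ref{prop:B}(C): it gives at most $\mu(n)\ge\lceil g^2/4\rceil$, for instance $7$ for $g=5$, where (C) needs $n_1\ge16$ and $\mu(n_1)\ge10$. We need a sharper tool than Lemma~\ref{lem:peel}, which keeps only the vertex $v$ from the ball $B_{i-1}$. We now keep a full acyclic subset of the ball. If $\mu(n)$ is small, this forces the balls to grow quickly; the girth limits their growth, since the balls of radius $t$ in the two directions are almost disjoint.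

\subsection{Chains of balls}

\begin{lemma}\label{lem:chain}
Let $g=2t+1$ and $\mu(n)<M\le n$. Then there are integers $1=b_0<b_1<\dots<b_t\le\frac{n+1}2$ with $\mu(b_{i-1})+\mu(n-b_i)\le M-1$ for $1\le i\le t$.
\end{lemma}

\begin{proof}
Let $G$ be extremal. Since $f(n)>0$, some vertex $v$ lies on a cycle. A vertex $y\ne v$ within distance $t$ both from $v$ and to $v$ would give a closed walk of length at most $2t$, which contains a cycle of length less than $g$. So the set of vertices within distance $t$ from $v$ and the set of vertices within distance $t$ to $v$ share only $v$, and one of them has at most $\frac{n+1}2$ elements. Reversing all arcs preserves admissibility and acyclic sets, so we may assume that it is the first set, $B_t$. The largest acyclic set of $G$ has size $\mu(n)\le M-1$, and Lemma~\ref{lem:layers} gives the rest.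
\end{proof}

The lemma is applied recursively, through the following test.

\begin{lemma}\label{lem:test}
Let $g=2t+1$, $2\le M\le n$, and let $1=T_1\le\dots\le T_{M-1}\le n$ satisfy $\mu(T_m)\ge m$. Put $\lambda(x)=\max\{m\le M-1:T_m\le x\}$, $\beta_0=1$ and $\beta_i=n+1-T_{M-\lambda(\beta_{i-1})}$. If $\beta_t>\frac{n+1}2$, then $\mu(n)\ge M$.
\end{lemma}

\begin{proof}
Suppose $\mu(n)<M$ and take $b_0,\dots,b_t$ from Lemma~\ref{lem:chain}. If $b_{i-1}\ge\beta_{i-1}$, then $\mu(b_{i-1})\ge\lambda(\beta_{i-1})$, so $\mu(n-b_i)<M-\lambda(\beta_{i-1})$, so $n-b_i<T_{M-\lambda(\beta_{i-1})}$, which is $b_i\ge\beta_i$. By induction $b_t\ge\beta_t>\frac{n+1}2$, a contradiction.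
\end{proof}

\subsection{Girth $5$, $7$, $9$}

For each $g$ we build a list of numbers $T_m$ with $\mu(T_m)\ge m$. We take $T_m=m$ for $m<g$. The next values come from Proposition~\ref{prop:N}, since $n<N_k$ gives $\mu(n)\ge n-k+1$:
\begin{itemize}
\item $g=5$: $N_2\ge8$ gives $T_5,T_6=6,7$.
\item $g=7$: $N_2\ge11$ gives $T_7,T_8,T_9=8,9,10$, and $N_3\ge13$ gives $T_{10}=12$.
\item $g=9$: $N_2\ge14$ gives $T_9,\dots,T_{12}=10,11,12,13$; $N_3\ge17$ gives $T_{13},T_{14}=15,16$; and $N_4\ge19$, $N_5\ge21$, $N_6\ge23$ give $T_{15},T_{16},T_{17}=18,20,22$.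
\end{itemize}
Each row of Table~\ref{tab:chains} applies Lemma~\ref{lem:test} and extends the list by $T_M=n$. The first row says this: if an admissible digraph with $g=5$ on $9$ vertices had no acyclic set of size $7$, then $1+\mu(9-b_1)\le6$ would force $9-b_1\le6$, so $b_1\ge3$; then $3+\mu(9-b_2)\le6$ would force $b_2\ge6$, although $b_2\le5$. In the table $\lambda(\beta)=\beta$ for $\beta<g$; the other values used are $\lambda(7),\lambda(8),\lambda(10)=6,7,9$ for $g=7$ and $\lambda(11),\lambda(12),\lambda(14)=10,11,12$ for $g=9$.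

\begin{table}[ht]
\centering\small
\begin{tabular}{ccc|llll}
\hline
$g$&$n$&$M$&$\beta_1$&$\beta_2$&$\beta_3$&$\beta_4$\\
\hline
5&9&7&$10-T_6=3$&$10-T_4=6$&&\\
&12&8&$13-T_7=4$&$13-T_4=9$&&\\
&14&9&$15-T_8=3$&$15-T_6=8$&&\\
&17&10&$18-T_9=4$&$18-T_6=11$&&\\
\hline
7&14&11&$15-T_{10}=3$&$15-T_8=6$&$15-T_5=10$&\\
&16&12&$17-T_{11}=3$&$17-T_9=7$&$17-T_6=11$&\\
&18&13&$19-T_{12}=3$&$19-T_{10}=7$&$19-T_7=11$&\\
&20&14&$21-T_{13}=3$&$21-T_{11}=7$&$21-T_8=12$&\\
&22&15&$23-T_{14}=3$&$23-T_{12}=7$&$23-T_9=13$&\\
&24&16&$25-T_{15}=3$&$25-T_{13}=7$&$25-T_{10}=13$&\\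
&27&17&$28-T_{16}=4$&$28-T_{13}=10$&$28-T_8=19$&\\
&29&18&$30-T_{17}=3$&$30-T_{15}=8$&$30-T_{11}=16$&\\
\hline
9&23&18&$24-T_{17}=2$&$24-T_{16}=4$&$24-T_{14}=8$&$24-T_{10}=13$\\
&25&19&$26-T_{18}=3$&$26-T_{16}=6$&$26-T_{13}=11$&$26-T_9=16$\\
&27&20&$28-T_{19}=3$&$28-T_{17}=6$&$28-T_{14}=12$&$28-T_9=18$\\
&29&21&$30-T_{20}=3$&$30-T_{18}=7$&$30-T_{14}=14$&$30-T_9=20$\\
&31&22&$32-T_{21}=3$&$32-T_{19}=7$&$32-T_{15}=14$&$32-T_{10}=21$\\
&33&23&$34-T_{22}=3$&$34-T_{20}=7$&$34-T_{16}=14$&$34-T_{11}=22$\\
&35&24&$36-T_{23}=3$&$36-T_{21}=7$&$36-T_{17}=14$&$36-T_{12}=23$\\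
\hline
\end{tabular}
\caption{Applications of Lemma~\ref{lem:test}. In each row the last entry exceeds $(n+1)/2$, so $\mu(n)\ge M$, and $T_M=n$ is available in the later rows.}\label{tab:chains}
\end{table}

Lemma~\ref{lem:peel} continues each list. Write $n\to n'$ for $n'=n-1-\lfloor\frac{n-1}{g-1}\rfloor$, so that $\mu(n)\ge1+\mu(n')$. For $g=5$, $31\to23\to17$ gives $\mu(31)\ge12$. For $g=7$, $51\to42\to35\to29$ gives $\mu(51)\ge21$. For $g=9$, $61\to53\to46\to40\to35$ gives $\mu(61)\ge28$.

Since $\mu(9)\ge7$ for $g=5$, the exception in Lemma~\ref{lem:dim3} does not occur. So only $n$ with $f(n)\ge4$ remain, and these satisfy $n>2g$ by \eqref{eq:Q}. Table~\ref{tab:small} covers all $n>2g$. It uses that $f$ and $\mu$ are nondecreasing, so that an upper bound on $f$ at the right end of a range, or a lower bound on $\mu$ at or before the left end, holds on the whole range. The codes not yet listed are $[19,4,9]=[15,4,8]\,|\,[4,4,1]$, $[21,5,9]=[16,5,8]\,|\,[5,5,1]$, and $[29,11,9]$, obtained by puncturing $[31,11,11]$ twice.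

\begin{table}[ht]
\centering\small
\begin{tabular}{ccll}
\hline
$g$&$n$&bound&tool\\
\hline
5&11&$f(11)\le11-7=4$&(P), $[11,4,5]$\\
&12--15&$\mu(12)\ge8$&(S), $[15,7,5]$\\
&16&$f(16)\le16-9=7$&(P), $[15,7,5]$\\
&17--31&$\mu(17)\ge10=2\cdot5$&(B), $r=5$\\
&$\ge32$&$\mu(31)\ge12=2(1+5)$&(C), $n_1=32$\\
\hline
7&15--23&$\mu(14)\ge11$&(S), $[23,12,7]$\\
&24--28&$f(28)\le28-17=11$&(P), $[23,12,7]$\\
&29--63&$\mu(29)\ge18=3\cdot6$&(B), $r=6$\\
&$\ge64$&$\mu(51)\ge21=3(1+6)$&(C), $n_1=64$\\
\hline
9&19, 20&$f(20)\le20-16=4$&(P), $[19,4,9]$\\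
&21, 22&$f(22)\le22-17=5$&(P), $[21,5,9]$\\
&23--29&$\mu(23)\ge18$&(S), $[29,11,9]$\\
&30--34&$f(34)\le34-23=11$&(P), $[29,11,9]$\\
&35--63&$\mu(35)\ge24=4\cdot6$&(B), $r=6$\\
&$\ge64$&$\mu(61)\ge28=4(1+6)$&(C), $n_1=64$\\
\hline
\end{tabular}
\caption{All $n>2g$ for $g=5,7,9$. The tools (P), (S) are cases of Lemma~\ref{lem:use}, and (B), (C) are the parts of Proposition~\ref{prop:B}.}\label{tab:small}
\end{table}

\subsection{Girth $11$, $13$, $15$, $17$}

Here \eqref{eq:Q} gives all bounds that we need except the starting values for (C) when $g=11$ and $g=13$. For $g=13$ we have $\mu(79)\ge79-\lfloor6241/169\rfloor=43$, and $125\to114\to104\to95\to87\to79$ gives $\mu(125)\ge48$. For $g=11$ we use one more chain argument.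

\begin{lemma}\label{lem:eleven}
Let $g=11$. Then $\mu(n)\ge\frac n2+3$ for $7\le n\le64$; in particular $\mu(64)\ge35$.
\end{lemma}

\begin{proof}
The inequality $\frac{n^2}{121}\le\frac n2-3$ holds at $n=7$ ($\frac{49}{121}\le\frac12$) and at $n=53$ ($\frac{2809}{121}<23.3$), hence in between by convexity. With \eqref{eq:Q} this proves the claim for $7\le n\le53$. Suppose it fails first at some $n$ with $54\le n\le64$, and take $b_0,\dots,b_5$ from Lemma~\ref{lem:chain} with $M=\lceil\frac n2+3\rceil$. Since $b_i\le\frac{n+1}2$, we have $26\le n-b_i<n$ and the claim holds at $n-b_i$. If $b_i\le2\mu(b_{i-1})$ for some $i$, then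
\[
\mu(b_{i-1})+\mu(n-b_i)\ge\frac{b_i}2+\frac{n-b_i}2+3=\frac n2+3>M-1,
\]
which is impossible. So $b_i\ge2\mu(b_{i-1})+1$ for all $i$. This gives $b_1\ge3$, $b_2\ge7$, $b_3\ge15$. Since $N_2\ge17$, we have $\mu(15)\ge14$ and $b_4\ge29$. Since $f(29)\le\lfloor841/121\rfloor=6$, we have $\mu(29)\ge23$ and $b_5\ge47>\frac{n+1}2$, a contradiction.
\end{proof}

Table~\ref{tab:medium} covers all $n$ with $f(n)\ge4$; the only new code is $[22,4,11]=[15,4,8]\,|\,[7,4,3]$. For $g=17$ the code $[63,18,21]$ is in particular a $[63,18,17]$ code.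

\begin{table}[ht]
\centering\small
\begin{tabular}{ccll}
\hline
$g$&$n$&bound&tool\\
\hline
11&23, 24&$f(24)\le\lfloor576/121\rfloor=4$&(P), $[22,4,11]$\\
&25--31&$\mu(25)\ge25-\lfloor625/121\rfloor=20$&(S), $[31,11,11]$\\
&32--38&$f(38)\le\lfloor1444/121\rfloor=11$&(P), $[31,11,11]$\\
&39--63&$\mu(39)\ge39-\lfloor1521/121\rfloor=27$&(S), $[63,36,11]$\\
&$\ge64$&$\mu(64)\ge35=5(1+6)$&(C), $n_1=64$\\
\hline
13&$\le43$&$f(43)\le\lfloor1849/169\rfloor=10$&Lemma~\ref{lem:dim12}\\
&44--63&$\mu(44)\ge44-\lfloor1936/169\rfloor=33$&(S), $[63,30,13]$\\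
&64--72&$f(72)\le\lfloor5184/169\rfloor=30$&(P), $[63,30,13]$\\
&73--127&$\mu(72)\ge42=6\cdot7$&(B), $r=7$\\
&$\ge128$&$\mu(125)\ge48=6(1+7)$&(C), $n_1=128$\\
\hline
15&$\le54$&$f(54)\le\lfloor2916/225\rfloor=12$&Lemma~\ref{lem:dim12}\\
&55--63&$\mu(55)\ge55-\lfloor3025/225\rfloor=42\ge39$&(S), $[63,24,15]$\\
&64--74&$f(74)\le\lfloor5476/225\rfloor=24$&(P), $[63,24,15]$\\
&75--111&$\mu(74)\ge50\ge7\cdot7$&(B), $r=7$\\
&$\ge112$&&Proposition~\ref{prop:large}\\
\hline
17&$\le58$&$f(58)\le\lfloor3364/289\rfloor=11$&Lemma~\ref{lem:dim12}\\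
&59--63&$\mu(59)\ge59-\lfloor3481/289\rfloor=47\ge45$&(S), $[63,18,21]$\\
&64--74&$f(74)\le\lfloor5476/289\rfloor=18$&(P), $[63,18,21]$\\
&75--143&&Proposition~\ref{prop:middle}\\
&$\ge144$&&Proposition~\ref{prop:large}\\
\hline
\end{tabular}
\caption{All $n$ with $f(n)\ge4$ for $g=11,13,15,17$, with the tools named as in Table~\ref{tab:small}.}\label{tab:medium}
\end{table}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
All pairs $(g,n)$ with $g$ odd are good: see Section~\ref{sec:ranges} for $g=1$, $g=3$ and $g\ge19$, and Lemma~\ref{lem:dim3} with Tables~\ref{tab:small} and~\ref{tab:medium} for $5\le g\le17$. By Lemma~\ref{lem:even} all pairs are good. If all cycles of $G$ have length at least $g$, then $\tau(G)\le f(n)$, and a subspace of an $[n,f(n),g]$ code is an $[n,\tau(G),g]$ code. If $G$ has a cycle, take $g=g(G)\le n$; the $2^{\tau(G)}$ words of the code have pairwise distance at least $g(G)$. If $G$ is acyclic, then $2^{\tau(G)}=1=A(n,n+1)$.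
\end{proof}

\begin{thebibliography}{1}

\bibitem{FDS}
\emph{Introduction to Finite Dynamical Systems},
\texttt{https://www.i3s.unice.fr/\allowbreak\textasciitilde richard/\allowbreak M2RIF20192020/\allowbreak conjectures2019-2020.pdf}.

\end{thebibliography}
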